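
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Summable cycles that finite cycles do not approximate}


\begin{abstract}
Let $G$ be a group of type $\mathcal F_n$ and let $X$ be the universal cover of a $K(G,1)$ with finite $n$-skeleton. Gersten asked whether, for $i\le n-1$, every summable real cellular $i$-cycle in $X$ is an $\ell_1$-limit of $i$-cycles of compact support, that is, whether the reduced $\ell_1$-homology of $G$ vanishes in degrees up to $n-1$. The answer is yes for $n\le 2$. We show that it is no for every $n\ge 3$: there is one torsion-free polycyclic group, with a finite $K(G,1)$, whose reduced $\ell_1$-homology in degree $2$ is nonzero for every choice of the complex. We then show that vanishing fails in every degree $i\ge 2$; for odd $i$ this uses a theorem of Leuzinger and Young on filling functions of arithmetic groups.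
\end{abstract}

\section{The question and the answer}

Let $n\ge 1$ and let $G$ be a group of type $\mathcal F_n$: there is a cell complex $X'$ of type $K(G,1)$ with finite $n$-skeleton. We call such an $X'$ \emph{admissible}. Let $X$ be its universal cover, with the free cellular action of $G$; it has finitely many orbits of cells in each dimension $\le n$. For $0\le i\le n$ let $C_i(X,\mathbb R)$ be the space of finitely supported real cellular $i$-chains (\emph{finite chains}, for short) and $C_i^{(1)}(X,\mathbb R)$ its completion in the $\ell_1$-norm $\|\cdot\|$, the space of \emph{summable} chains. Since there are finitely many orbits of cells, the norms $\|\partial\sigma\|$ of the boundaries of $i$-cells are bounded for $1\le i\le n$, and $\partial$ extends to a bounded operator $C_i^{(1)}(X,\mathbb R)\to C_{i-1}^{(1)}(X,\mathbb R)$. Put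
\[
Z_i^{(1)}(X,\mathbb R)=\ker\partial\quad(1\le i\le n),\qquad
Z_0^{(1)}(X,\mathbb R)=\ker\varepsilon,\quad \varepsilon(c)=\sum_v c(v).
\]
A \emph{finite $i$-cycle} is a finite chain in $Z_i^{(1)}(X,\mathbb R)$; in particular $0$-cycles are always augmented. For $0\le i\le n-1$ let $B_i^{(1)}(X,\mathbb R)=\partial C_{i+1}^{(1)}(X,\mathbb R)$ and
\[
\bar H_i^{(1)}(G,\mathbb R)=Z_i^{(1)}(X,\mathbb R)\big/\,\overline{B_i^{(1)}(X,\mathbb R)},
\]
the bar denoting closure in $\ell_1$-norm. As $X$ is contractible, the finite $i$-cycles are exactly the chains $\partial c$ with $c\in C_{i+1}(X,\mathbb R)$; as $\partial$ is bounded, they are dense in $B_i^{(1)}(X,\mathbb R)$. So $\overline{B_i^{(1)}(X,\mathbb R)}$ is the closure of the finite $i$-cycles, and the two forms of the following question agree.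

\begin{question}[Gersten; see \cite{source}]
For $i\le n-1$, can every summable $i$-cycle in $X$ be approximated in $\ell_1$-norm by $i$-cycles of compact support? Equivalently, is $\bar H_i^{(1)}(G,\mathbb R)=0$ for $0\le i\le n-1$?
\end{question}

To approximate a summable cycle $z$, cut it off at distance $R$ from a base point. The result $z_R$ is a finite chain close to $z$, and $\partial z_R$ is small. If this small finite cycle bounds a small finite chain $y_R$, then $z_R-y_R$ is a finite cycle close to $z$. So the question asks whether small cycles that arise in this way have small finite fillings (a \emph{filling} of $c$ is a chain with boundary $c$). They certainly have small summable fillings, since $-\partial z_R$ is the boundary of the small tail $z-z_R$.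

In degree $0$ only the number $\varepsilon(z_R)$ has to be corrected, which costs one vertex. In degree $1$ one has to fill small $0$-cycles in the ball of radius $R$. Coning them off to the base point costs a factor $R$, and this factor can be afforded for suitable $R$. Vanishing in degree $0$ is immediate for finitely generated groups, and vanishing in degree $1$ for groups of type $\mathcal F_2$ is a theorem of Allcock and Gersten; we include short proofs of both in Section~\ref{sec:low}. In degree $2$ one has to fill $1$-cycles, and these may have only enormous finite fillings. A counterexample must combine two features that pull in opposite directions: finite fillings that are expensive, in our example exponentially so, and summable fillings that are cheap. Here is a group with both.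

Let $\lambda=\frac{3+\sqrt5}{2}$, so that
\begin{equation}\label{eq:lambda}
\lambda+\lambda^{-1}=3,\qquad \lambda-\lambda^{-1}=\sqrt5 ,
\end{equation}
and let $\mathcal O=\mathbb Z[\lambda]=\mathbb Z+\mathbb Z\lambda\subset\mathbb R$. Additively $\mathcal O\cong\mathbb Z^2$, and $\lambda$ is a unit, with $\lambda^{-1}=3-\lambda$. Let $E_{ij}$ be the matrix units, $e_{ij}(v)=1+vE_{ij}$ for $i\ne j$, and
\[
\hat G=\{\text{upper triangular matrices in } GL_4(\mathcal O)\text{ with diagonal }(1,\lambda^a,\lambda^b,1),\ a,b\in\mathbb Z\},
\]
\[
C=\{e_{14}(v):v\in\mathcal O\},\qquad G=\hat G/C .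
\]
For $M\in\hat G$ we have $ME_{14}=M_{11}E_{14}=E_{14}=M_{44}E_{14}=E_{14}M$. So $C$ is central in $\hat G$; this is why the outer diagonal entries are $1$.

\begin{theorem}\label{thm:main}
The group $G$ is torsion-free polycyclic and has a finite $K(G,1)$. For every $n\ge3$ and every complex $X'$ of type $K(G,1)$ with finite $n$-skeleton there is $z\in Z_2^{(1)}(X,\mathbb R)$ that is not an $\ell_1$-limit of finite $2$-cycles. Thus $\bar H_2^{(1)}(G,\mathbb R)\neq0$. Consequently Gersten's question has a positive answer for $n=1,2$ and a negative answer for every $n\ge3$.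
\end{theorem}

\begin{theorem}\label{thm:all}
For $i\ge0$, the statement ``$\bar H_i^{(1)}(\Gamma,\mathbb R)=0$ for every $n\ge i+1$, every $\Gamma$ of type $\mathcal F_n$ and every admissible complex'' is true if and only if $i\le1$. More precisely, for every $i\ge2$ there is a group $\Gamma$ having a finite $K(\Gamma,1)$ with $\bar H_i^{(1)}(\Gamma,\mathbb R)\ne0$, for every $n\ge i+1$ and every admissible complex.
\end{theorem}

For even $i\geq 2$ we take $\Gamma=G^{i/2}$ and the proof is self-contained. For odd $i$ it also relies on published results, quoted in Section~\ref{sec:three}, chiefly the theorem of Leuzinger and Young \cite{LY}.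

Throughout, $[a,b]=aba^{-1}b^{-1}$.

\section{Degrees zero and one}\label{sec:low}

The cut-off argument gives vanishing whenever cycles in a ball of radius $R$ can be filled at a cost linear in $R$. The \emph{carrier} of a cell is the smallest subcomplex containing it; it is finite.

\begin{proposition}\label{prop:cone}
Let $G$ be of type $\mathcal F_n$, with $X$ as above, $1\le i\le n-1$ and $v_0\in X^0$. Suppose there is a constant $c_0$ such that, for every integer $R\ge0$, every finite $(i-1)$-cycle $c$ (augmented if $i=1$) supported in cells whose carriers have all vertices within distance $R$ of $v_0$ in $X^1$ has a finite filling of norm $\le c_0(1+R)\|c\|$. Then $\bar H_i^{(1)}(G,\mathbb R)=0$.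
\end{proposition}

\begin{proof}
For a cell $\sigma$ let $\rho(\sigma)$ be the maximal distance in $X^1$ from $v_0$ to a vertex of its carrier. Since there are finitely many orbits of $i$-cells, the diameters in $X^1$ of the vertex sets of carriers of $i$-cells are bounded by some integer $M$, and $c_1=\max\|\partial\sigma\|$ over $i$-cells $\sigma$ is finite. For each $R$ only finitely many $i$-cells satisfy $\rho\le R$: the graph $X^1$ is locally finite, and by freeness of the action each vertex lies in the carriers of only finitely many translates of a given cell.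

We also use that if $\tau$ occurs in $\partial\sigma$, then the carrier of $\tau$ is contained in that of $\sigma$. For $i=1$ this is clear, as $\tau$ is an endpoint of $\sigma$. For $i\ge2$ the attaching map of $\sigma$ has nonzero degree over $\tau$, so the closure of $\sigma$ meets the open cell $\tau$, and every subcomplex containing $\sigma$ contains $\tau$.

Let $z\in Z_i^{(1)}(X,\mathbb R)$, and for an integer $R\ge0$ let $z_R$ be the restriction of $z$ to the cells with $\rho\le R$, a finite chain. Let $\tau$ be an $(i-1)$-cell occurring in $\partial z_R=-\partial(z-z_R)$. Then $\rho(\tau)\le R$. If $\sigma$ is an $i$-cell with $\rho(\sigma)>R$ and $\tau$ occurs in $\partial\sigma$, the carrier of $\sigma$ contains a vertex at distance at most $R$ from $v_0$, so $\rho(\sigma)\le R+M$. Hence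
\[
\|\partial z_R\|\le c_1\varepsilon_R,\qquad \varepsilon_R=\sum_{R<\rho(\sigma)\le R+M}|z(\sigma)| .
\]
Each cell contributes to at most $M$ of the numbers $\varepsilon_R$, so $\sum_R\varepsilon_R\le M\|z\|<\infty$. As $\sum_R 1/(1+R)$ diverges, $\liminf_R(1+R)\varepsilon_R=0$. The finite cycle $\partial z_R$ is supported in cells with $\rho\le R$, so it has a finite filling $y_R$ with $\|y_R\|\le c_0c_1(1+R)\varepsilon_R$. The chains $z_R-y_R$ are finite cycles, and along a subsequence they converge to $z$.
\end{proof}

\begin{corollary}\label{cor:low}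
$\bar H_0^{(1)}(G,\mathbb R)=0$ for every finitely generated $G$, and $\bar H_1^{(1)}(G,\mathbb R)=0$ for every $G$ of type $\mathcal F_2$.
\end{corollary}

\begin{proof}
If $z\in Z_0^{(1)}(X,\mathbb R)$ and $z_R$ are finite restrictions of $z$ converging to $z$, then $\varepsilon(z_R)\to\varepsilon(z)=0$, and the finite $0$-cycles $z_R-\varepsilon(z_R)v_0$ converge to $z$. For $i=1$ the hypothesis of Proposition~\ref{prop:cone} always holds. If $c$ is a finite $0$-cycle supported within distance $R$ of $v_0$, and $\pi_v$ is the $1$-chain of an edge path of length $\le R$ from $v_0$ to $v$, then $\sum_v c(v)\pi_v$ has boundary $c-\varepsilon(c)v_0=c$ and norm $\le R\|c\|$.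
\end{proof}

\section{The mechanism in a toy complex}\label{sec:toy}

Here is the smallest picture of what will go wrong in degree $2$; there is no group action yet. Let $T$ be the $2$-complex with one vertex, loops $c_0,c_1,c_2,\dots$, a $2$-cell $D$ attached along $c_0$, and $2$-cells $d_k$ ($k\ge0$) attached along $c_{k+1}c_k^{-2}$. Thus
\[
\partial D=c_0,\qquad \partial d_k=c_{k+1}-2c_k .
\]
The complex is simply connected, since $c_0=1$ and $c_{k+1}=c_k^2$ in $\pi_1(T)$. It has no nonzero finite $2$-cycle: if $d_k$ is the last of the cells $d_0,d_1,\dots$ occurring in a finite chain, then $c_{k+1}$ occurs in the boundary, and $\partial D\ne0$. So $T$ is contractible. But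
\[
z=D+\sum_{k\ge0}2^{-k-1}d_k
\]
is a nonzero summable cycle: its partial sum up to $k=K$ has boundary $2^{-K-1}c_{K+1}$, which tends to $0$ in norm. So $z$ is not a limit of finite cycles.

The loop $c_K$ has length $1$. Its only finite filling is $2^KD+\sum_{k<K}2^{K-1-k}d_k$, of norm at least $2^K$, and yet pushing $c_K$ outward to $\frac12c_{K+1}$, then to $\frac14c_{K+2}$, and so on, fills it by a summable chain of norm $1$. The obstruction can also be detected by the bounded functional $f$ with $f(D)=1$, $f(d_k)=0$. It equals $\mathrm{ev}\circ\partial$, where $\mathrm{ev}$ is the functional on finite $1$-chains with $\mathrm{ev}(c_k)=2^k$.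

To realize this over a cocompact action, we need three things:
\begin{itemize}
\item a linear functional $\mathrm{ev}$ on finite $1$-cycles such that $\mathrm{ev}\circ\partial$ is bounded on $2$-cells (Section~\ref{sec:functional});
\item loops of subexponential length on which $\mathrm{ev}$ grows exponentially (Section~\ref{sec:loops});
\item chains of subexponential norm expressing each loop through the previous ones (Section~\ref{sec:recursion}).
\end{itemize}
The first will come from the central extension $\hat G\to G$. Doubling is not available in a polycyclic group, where conjugation acts invertibly on the sections $\mathbb Z^m$. We use the unit $\lambda$ instead. Its powers satisfy the recursion $\lambda^{k+1}=3\lambda^k-\lambda^{k-1}$, and the loops will satisfy the same recursion.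

\section{The group and a bounded functional}\label{sec:functional}

\begin{lemma}\label{lem:polyZ}
$G$ is torsion-free polycyclic, of Hirsch length $12$, and has a finite $K(G,1)$.
\end{lemma}

\begin{proof}
Let $U\subset\hat G$ be the subgroup of unipotent matrices and $U_2\subset U$ the subgroup of matrices whose entries at $12$, $23$, $34$ vanish. Both are normal in $\hat G$, and
\[
\hat G/U\cong\mathbb Z^2,\qquad U/U_2\cong\mathcal O^3\cong\mathbb Z^6,\qquad U_2/C\cong\mathcal O^2\cong\mathbb Z^4 .
\]
Thus $G$ has a normal series with free abelian factors of ranks $2,6,4$, which refines to a subnormal series with $12$ infinite cyclic factors. So $G$ is polycyclic and torsion-free. If $N\lhd H$ with $H/N\cong\mathbb Z$, then $H=N\rtimes\mathbb Z$. If moreover $K$ is a finite $K(N,1)$, the generator of $\mathbb Z$ acts on $N$ by an automorphism, which is induced by a cellular self-homotopy equivalence of $K$; its mapping torus is a finite $K(H,1)$. Starting from a point and applying this $12$ times gives a finite $K(G,1)$.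
\end{proof}

From now on until the end of Section~\ref{sec:cycle}, fix $n\ge3$ and a complex $X'$ of type $K(G,1)$ with finite $n$-skeleton, with universal cover $X$. Let $\ell:C\to\mathbb R$ be the homomorphism $\ell(e_{14}(v))=v$.

\medskip
\noindent\textbf{Evaluating loops in the central extension.} A loop in $X$ spells a relation of $G$. Read in $\hat G$, the same relation gives an element of $C$, and $\ell$ turns it into a number. We now make this precise.

Choose representatives of the $G$-orbits of vertices of $X$, one of them called $v_0$, and let $\kappa:X^0\to G$ be the equivariant map sending every representative to $1$. An oriented edge $e$ from $o$ to $o'$ has the label $\kappa(o)^{-1}\kappa(o')\in G$, which depends only on the $G$-orbit of the oriented edge. The action is free, so no edge is inverted. Hence we may choose for each oriented edge a lift $\hat a(e)\in\hat G$ of its label, depending only on the orbit of $e$, with $\hat a(\bar e)=\hat a(e)^{-1}$ for the reversed edge $\bar e$.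

Along a closed edge path the product of the labels is $1$, so the product of the lifts lies in $C$. For paths based at $v_0$ this defines a homomorphism $\pi_1(X^1,v_0)\to C$. As $C$ is abelian, it factors through $H_1(X^1;\mathbb Z)=Z_1(X,\mathbb Z)$, the group of finite integral $1$-cycles. Composing with $\ell$ and extending linearly to $Z_1(X,\mathbb R)=Z_1(X,\mathbb Z)\otimes\mathbb R$, the space of finite real $1$-cycles, we get a linear map
\[
\mathrm{ev}:Z_1(X,\mathbb R)\to\mathbb R .
\]
It is evaluated by the same rule on closed paths $\pi$ based at another vertex. Join $v_0$ to that vertex by a path $u$; let $h\in\hat G$ be the product of the lifts along $u$ and $c\in C$ the product along $\pi$. Then $u\pi\bar u$ has the same $1$-chain as $\pi$, and its lifts multiply to $hch^{-1}=c$, because $C$ is central. Since the lifts depend only on orbits, it follows that $\mathrm{ev}$ is $G$-invariant.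

\begin{lemma}\label{lem:f}
The functional $f=\mathrm{ev}\circ\partial$ on $C_2(X,\mathbb R)$ is bounded. Its extension to $C_2^{(1)}(X,\mathbb R)$, again called $f$, vanishes on the $\ell_1$-closure of the finite $2$-cycles.
\end{lemma}

\begin{proof}
On $2$-cells $f$ is $G$-invariant (up to the sign given by orientations), and there are finitely many orbits of $2$-cells. So $f$ is bounded. If $c$ is a finite $2$-cycle, then $f(c)=\mathrm{ev}(0)=0$; the rest is continuity.
\end{proof}

The functional $\mathrm{ev}$ itself is not bounded, by \eqref{eq:gamma} below. So for a summable cycle $z$ one cannot conclude $f(z)=0$ from $\partial z=0$. We shall find a $z$ with $f(z)\ne0$.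

\section{Short loops with large values}\label{sec:loops}

Let
\[
s=\mathrm{diag}(1,\lambda^{-1},1,1),\quad t=\mathrm{diag}(1,1,\lambda^{-1},1),
\]
\[
x=e_{12}(1),\quad p=e_{13}(1),\quad r=e_{23}(1),\quad y=e_{24}(1),\quad q=e_{34}(1).
\]
The positions of these seven letters, and of $C$, are
\[
\begin{pmatrix}1&x&p&C\\ &s&r&y\\ &&t&q\\ &&&1\end{pmatrix}.
\]
All computations below rest on three rules. If $h$ is diagonal with entries $h_1,\dots,h_4$, then $h\,e_{ij}(v)h^{-1}=e_{ij}(h_ivh_j^{-1})$. If $j\ne k$ and $i\ne l$, then $e_{ij}(v)$ and $e_{kl}(w)$ commute. If $i<j<k$, then $[e_{ij}(v),e_{jk}(w)]=e_{ik}(vw)$, because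
\[
(1+vE_{ij}+wE_{jk}+vwE_{ik})(1-vE_{ij}-wE_{jk}+vwE_{ik})=1+(vw+vw-vw)E_{ik}.
\]

For each of the seven letters $a$ fix an edge path $\pi_a$ in $X$ from $v_0$ to $av_0$, where $a$ acts through its image in $G$. A word $w$ in the letters and their inverses then gives an edge path from $v_0$ to $wv_0$, made of translates of the paths $\pi_a$ and their reverses. Its $1$-chain $[w]$ depends only on the element of the free group on the seven letters represented by $w$, and $[ww']=[w]+w[w']$. If $w$ and $w'$ are trivial in $G$, then $[w]$ and $[w']$ are integral cycles and, for any word $h$,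
\begin{equation}\label{eq:additive}
[ww']=[w]+[w'],\qquad [w^{-1}]=-[w],\qquad [hwh^{-1}]=h[w];
\end{equation}
for the last equality, $[hwh^{-1}]=[h]+h[w]+h[h^{-1}]$ and $[h]+h[h^{-1}]=0$.

Let $\tilde a\in\hat G$ be the product of the lifts along $\pi_a$. The product of the labels is $\kappa(v_0)^{-1}\kappa(av_0)$, the image of $a$ in $G$, so $\tilde a\in aC$. For a word $w$ trivial in $G$,
\begin{equation}\label{eq:evw}
\mathrm{ev}[w]=\ell\bigl(w(\tilde a)\bigr),
\end{equation}
where $w(\tilde a)$ is obtained from $w$ by substituting $\tilde a$ for each letter $a$.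

For $k\ge0$ define the words
\[
x_k=s^kxs^{-k},\qquad p_k=t^kpt^{-k},\qquad \gamma_k=[p_k,q].
\]
In $\hat G$ they represent $e_{12}(\lambda^k)$, $e_{13}(\lambda^k)$ and $e_{14}(\lambda^k)$. So $\gamma_k=1$ in $G$. Substituting $\tilde a$ for the letters $a$ multiplies the values of $p_k$ and $q$ in $\hat G$ by elements of $C$, and a commutator does not change when its entries are multiplied by central elements. Hence $\gamma_k(\tilde a)=e_{14}(\lambda^k)$, and \eqref{eq:evw} gives
\begin{equation}\label{eq:gamma}
\mathrm{ev}[\gamma_k]=\lambda^k,\qquad \|[\gamma_k]\|\le L(4k+4),\qquad L=\max_a\mathrm{length}(\pi_a).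
\end{equation}
The loops have linear length and exponential value. Consequently every finite real filling $d$ of $[\gamma_k]$ has norm at least $\lambda^k/\|f\|$, since $f(d)=\mathrm{ev}[\gamma_k]=\lambda^k$.

\section{A cheap recursion}\label{sec:recursion}

\begin{proposition}\label{prop:recursion}
There are integral $2$-chains $d_k$ $(k\ge1)$ in $X$ and a constant $A$ such that
\[
\partial d_k=[\gamma_{k+1}]-3[\gamma_k]+[\gamma_{k-1}],\qquad \|d_k\|\le A(1+k^2).
\]
\end{proposition}

In $\hat G$ the relation $\gamma_{k+1}=\gamma_k^3\gamma_{k-1}^{-1}$ holds because $\lambda^{k+1}=3\lambda^k-\lambda^{k-1}$. What has to be shown is that it follows from a fixed finite list of relations in few steps. The first attempt would be to write $p_{k+1}$ as $p_k^3p_{k-1}^{-1}$ and to expand the commutator $[p_k^3p_{k-1}^{-1},q]$. To separate the factors one must move $\gamma_j=[p_j,q]$ past $p_k$, and since $p_k$ does not commute with $q$ in $\hat G$, no short way of doing this is visible.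

The way out is that the central element has two spellings as a commutator,
\[
e_{14}(\lambda^k)=[e_{13}(\lambda^k),e_{34}(1)]=[p_k,q]\qquad\text{and}\qquad e_{14}(\lambda^k)=[e_{12}(\lambda^k),e_{24}(1)]=[x_k,y].
\]
The words $x_k$ do commute cheaply with both $p_j$ and $q$, because $s$ commutes with $t,p,q$ and $t$ commutes with $x$: the two independent diagonal directions are needed here. So we run the recursion in the second spelling, expanding $[x_k^3x_{k-1}^{-1},y]$, and keep the central elements in the first spelling. The price is a short passage from one spelling to the other. It is provided by the letter $r$, through $y=[r,q]$ and $xrx^{-1}=pr$.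

\subsection*{Relations and costs}

By the three rules of Section~\ref{sec:loops}, the following relations hold in $\hat G$, hence in $G$:
\begin{align}
&[s,t]=[s,p]=[s,q]=[t,x]=[t,y]=[st,r]=1;\label{R1}\\
&[x,p]=[x,q]=[p,y]=1;\label{R2}\\
&xrx^{-1}=pr,\qquad [r,q]=y;\label{R3}\\
&sxs^{-1}=x^3\cdot s^{-1}x^{-1}s.\label{R4}
\end{align}
For \eqref{R1}: conjugation by $s$ fixes the entries $13$ and $34$, conjugation by $t$ fixes $12$ and $24$, and $st=\mathrm{diag}(1,\lambda^{-1},\lambda^{-1},1)$ fixes $23$. The commutations \eqref{R2} are instances of the second rule. In \eqref{R3}, $[x,r]=e_{13}(1)=p$ and $[r,q]=e_{24}(1)=y$ by the third rule. Finally \eqref{R4} says $e_{12}(\lambda)=e_{12}(3-\lambda^{-1})$.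

A relation $u=v$ in this list gives the relator $\rho=uv^{-1}$. For each of these finitely many relators fix an integral $2$-chain $m_\rho$ with $\partial m_\rho=[\rho]$, which exists since $H_1(X;\mathbb Z)=0$, and let $\mu=\max_\rho\|m_\rho\|$.

Write $w\sim w'$ \emph{at cost} $N$ if $ww'^{-1}$ is, in the free group on the seven letters, a product of at most $N$ conjugates of relators and their inverses. Costs add under transitivity, since $ww''^{-1}=(ww'^{-1})(w'w''^{-1})$, and under products, since $w_1w_2(w_1'w_2')^{-1}=w_1(w_2w_2'^{-1})w_1^{-1}\cdot w_1w_1'^{-1}$. The cost is unchanged if the two sides are exchanged, if both are conjugated by the same word, or if both are inverted, since $w^{-1}w'=w^{-1}(w'w^{-1})w$. If $w\sim w'$ at cost $N$ and both are trivial in $G$, write $ww'^{-1}=\prod_i h_i\rho_i^{\pm1}h_i^{-1}$ with at most $N$ factors. By \eqref{eq:additive},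
\begin{equation}\label{eq:fill}
[w]-[w']=\sum_i\pm h_i[\rho_i]=\partial\Bigl(\sum_i\pm h_im_{\rho_i}\Bigr),
\end{equation}
so $[w]-[w']$ has an integral filling of norm $\le\mu N$.

\begin{lemma}\label{lem:steps}
For $i,j,k\ge0$:
\begin{itemize}
\item[(a)] $x_ip_j\sim p_jx_i$ at cost $4ij+2i+2j+1$;
\item[(b)] $x_iq\sim qx_i$ at cost $2i+1$;
\item[(c)] $p_ky\sim yp_k$ at cost $2k+1$;
\item[(d)] $x_krx_k^{-1}\sim p_kr$ at cost $3k^2+4k+1$;
\item[(e)] $x_kyx_k^{-1}\sim y\gamma_k$ at cost $6k^2+14k+7$;
\item[(f)] $x_i\gamma_j\sim\gamma_jx_i$ at cost $O((1+i)(1+j))$;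
\item[(g)] $x_k^{-1}yx_k\sim y\gamma_k^{-1}$ at cost $O(1+k^2)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The letter $s$ commutes with every letter of $p_j=t^jpt^{-j}$, so $p_j\sim s^it^j\,p\,t^{-j}s^{-i}$ at cost $i(2j+1)$. As $t$ commutes with $x$, also $x_i\sim s^it^j\,x\,t^{-j}s^{-i}$ at cost $j$. After these two replacements $x_ip_j$ becomes the conjugate of $xp$ by $s^it^j$. Apply $xp=px$ once and undo the replacements: the cost is $2\bigl(i(2j+1)+j\bigr)+1$.

(b) $q\sim s^iqs^{-i}$ at cost $i$. So $x_iq\sim s^ixqs^{-i}\sim s^iqxs^{-i}\sim qx_i$ at cost $i+1+i$.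

(c) $y\sim t^kyt^{-k}$ at cost $k$. So $p_ky\sim t^kpyt^{-k}\sim t^kypt^{-k}\sim yp_k$ at cost $2k+1$.

(d) We conjugate $x$, $p$ and $r$ simultaneously by $c=(st)^k$. Sorting letters gives $s^kt^k\sim c$ at cost $\frac{k(k-1)}2$ and $t^ks^k\sim c$ at cost $\frac{k(k+1)}2$. Hence
\[
x_k\sim s^kt^kxt^{-k}s^{-k}\sim cxc^{-1}\ \text{ at cost } k+k(k-1)=k^2,
\]
\[
p_k\sim t^ks^kps^{-k}t^{-k}\sim cpc^{-1}\ \text{ at cost } k+k(k+1)=k^2+2k,
\]
and $r\sim crc^{-1}$ at cost $k$. Therefore $x_krx_k^{-1}\sim c\,xrx^{-1}c^{-1}\sim c\,pr\,c^{-1}\sim p_kr$ at cost $(2k^2+k)+1+(k^2+2k+k)$.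

(e) Use $y=[r,q]$, then (d) and (b) twice each, then $[r,q]=y$ again, then (c):
\begin{align*}
x_kyx_k^{-1}&\sim x_k\,rqr^{-1}q^{-1}x_k^{-1}\sim(p_kr)\,q\,(p_kr)^{-1}q^{-1}
=p_k\,(rqr^{-1}q^{-1})\,qp_k^{-1}q^{-1}\\
&\sim p_k\,y\,qp_k^{-1}q^{-1}\sim y\,p_kqp_k^{-1}q^{-1}=y\gamma_k .
\end{align*}
The total cost is $1+2(3k^2+4k+1)+2(2k+1)+1+(2k+1)$.

(f) Move $x_i$ through the four factors of $\gamma_j=p_jqp_j^{-1}q^{-1}$, using (a) twice and (b) twice.

(g) Conjugating (e) by $x_k^{-1}$ and using (f) with $i=j=k$,
\[
y\sim x_k^{-1}yx_k\cdot x_k^{-1}\gamma_kx_k\sim x_k^{-1}yx_k\cdot\gamma_k .\qedhere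
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:recursion}]
Let $k\ge1$. Conjugating \eqref{R4} by $s^k$ gives $x_{k+1}\sim x_k^3x_{k-1}^{-1}$ at cost $1$. Combining this with (e) for $k+1$ and (g) for $k-1$,
\[
y\gamma_{k+1}\sim x_{k+1}yx_{k+1}^{-1}\sim x_k^3\,(x_{k-1}^{-1}yx_{k-1})\,x_k^{-3}\sim x_k^3\,y\gamma_{k-1}^{-1}\,x_k^{-3}.
\]
Now conjugate $y\gamma_{k-1}^{-1}$ by $x_k$ three times. Each time (e) turns $y$ into $y\gamma_k$, and (f) carries $x_k$ past the factors $\gamma_k$ and $\gamma_{k-1}^{-1}$ already present:
\[
y\gamma_{k-1}^{-1}\ \longmapsto\ y\gamma_k\gamma_{k-1}^{-1}\ \longmapsto\ y\gamma_k^2\gamma_{k-1}^{-1}\ \longmapsto\ y\gamma_k^3\gamma_{k-1}^{-1}.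
\]
So $y\gamma_{k+1}\sim y\gamma_k^3\gamma_{k-1}^{-1}$, and hence $\gamma_{k+1}\sim\gamma_k^3\gamma_{k-1}^{-1}$, at total cost $O(1+k^2)$. Both sides are trivial in $G$, so \eqref{eq:fill} gives an integral chain $d_k$ of norm $O(1+k^2)$ with boundary $[\gamma_{k+1}]-[\gamma_k^3\gamma_{k-1}^{-1}]=[\gamma_{k+1}]-3[\gamma_k]+[\gamma_{k-1}]$.
\end{proof}

\section{The summable cycle}\label{sec:cycle}

The toy complex of Section~\ref{sec:toy} had a first-order recursion, and here we have one of second order. Since $u^2-3u+1=(u-\lambda)(u-\lambda^{-1})$, passing from $c_k$ to $c_{k+1}-\lambda^{-1}c_k$ reduces it to first order with factor $\lambda$.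

\begin{lemma}\label{lem:telescope}
For any sequence $(c_k)_{k\ge0}$ in a real vector space and any $K\ge1$,
\[
\sum_{k=1}^K\lambda^{-k}(c_{k+1}-3c_k+c_{k-1})=\lambda^{-K}(c_{K+1}-\lambda^{-1}c_K)-(c_1-\lambda^{-1}c_0).
\]
\end{lemma}

\begin{proof}
Put $e_k=c_{k+1}-\lambda^{-1}c_k$. As $3=\lambda+\lambda^{-1}$, we have $c_{k+1}-3c_k+c_{k-1}=e_k-\lambda e_{k-1}$, so the $k$-th summand is $\lambda^{-k}e_k-\lambda^{-(k-1)}e_{k-1}$, and the sum telescopes.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first assertion is Lemma~\ref{lem:polyZ}. Let $D_0,D_1$ be finite integral $2$-chains with $\partial D_j=[\gamma_j]$, put $D=D_1-\lambda^{-1}D_0$, and let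
\begin{equation}\label{eq:z}
z=D+\sum_{k=1}^\infty\lambda^{-k}d_k,\qquad z_K=D+\sum_{k=1}^K\lambda^{-k}d_k .
\end{equation}
Since $\|d_k\|\le A(1+k^2)$, the chain $z$ is summable and $z_K\to z$. Lemma~\ref{lem:telescope} with $c_k=[\gamma_k]$ gives
\[
\partial z_K=\lambda^{-K}\bigl([\gamma_{K+1}]-\lambda^{-1}[\gamma_K]\bigr).
\]
By \eqref{eq:gamma} its norm is $O(K\lambda^{-K})$, so $\partial z=\lim\partial z_K=0$. On the other hand, by \eqref{eq:gamma} again,
\[
f(d_k)=\mathrm{ev}(\partial d_k)=\lambda^{k+1}-3\lambda^k+\lambda^{k-1}=0,\qquad
f(D)=\mathrm{ev}[\gamma_1]-\lambda^{-1}\mathrm{ev}[\gamma_0]=\lambda-\lambda^{-1}=\sqrt5 .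
\]
As $f$ is bounded, $f(z)=f(D)=\sqrt5\ne0$. By Lemma~\ref{lem:f}, $z$ is not in the closure of the finite $2$-cycles; indeed its distance from every finite $2$-cycle is at least $\sqrt5/\|f\|$. Thus $\bar H_2^{(1)}(G,\mathbb R)\ne0$ for every $n\ge3$ and every admissible $X'$. For $n=1,2$ the question concerns degrees $i\le1$ only, and the answer is positive by Corollary~\ref{cor:low}.
\end{proof}

\begin{remark}
The small finite cycles $\partial z_K$ show the two features announced in the introduction. The summable filling $-\sum_{k>K}\lambda^{-k}d_k$ of $\partial z_K$ has norm tending to $0$, but every finite filling $y$ of $\partial z_K$ satisfies $f(y)=\mathrm{ev}(\partial z_K)=f(z_K)=\sqrt5$, so $\|y\|\ge\sqrt5/\|f\|$, although $\|\partial z_K\|=O(K\lambda^{-K})$. By Theorem~\ref{thm:main} the hypothesis of Proposition~\ref{prop:cone} fails for $G$ and $i=2$.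
\end{remark}

\section{Change of complex and products}\label{sec:products}

To reach higher degrees we use particular complexes, and first check that this is harmless.

\begin{lemma}\label{lem:indep}
Let $\Gamma$ be of type $\mathcal F_n$ and $0\le i\le n-1$. Up to isomorphism $\bar H_i^{(1)}(\Gamma,\mathbb R)$ does not depend on the complex of type $K(\Gamma,1)$ with finite $n$-skeleton.
\end{lemma}

\begin{proof}
The real cellular chain complexes of two such universal covers $X_1,X_2$ are free resolutions of $\mathbb R$ over $\mathbb R[\Gamma]$. So there are equivariant augmentation-preserving chain maps $\varphi:C_*(X_1)\to C_*(X_2)$ and $\psi:C_*(X_2)\to C_*(X_1)$, and equivariant homotopies $h$ with $\psi\varphi-1=\partial h+h\partial$, and likewise for $\varphi\psi$. In degrees $\le n$ the modules have finite rank. An equivariant map defined on a free module of finite rank sends the finitely many basis elements to finite chains, and translation preserves norms, so it is $\ell_1$-bounded. Thus $\varphi,\psi$ in degrees $\le n$, and $h$ from degrees $\le n-1$, extend to the completions. The maps $\varphi,\psi$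 preserve summable cycles and boundaries, and closures of the latter. For $z\in Z_i^{(1)}(X_1,\mathbb R)$ with $i\le n-1$ we have $\psi\varphi z-z=\partial hz\in B_i^{(1)}(X_1,\mathbb R)$, and similarly for $\varphi\psi$. So $\varphi$ and $\psi$ induce mutually inverse isomorphisms on $\bar H_i^{(1)}$.
\end{proof}

\begin{definition}
Let $i\ge1$. A \emph{witness of degree $i$} for $\Gamma$ consists of the universal cover $X$ of a finite $K(\Gamma,1)$, a bounded functional $F$ on $C_i^{(1)}(X,\mathbb R)$ vanishing on finite $i$-cycles (equivalently, $F\circ\partial=0$ on finite $(i+1)$-chains), and $z\in Z_i^{(1)}(X,\mathbb R)$ with $F(z)\ne0$.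
\end{definition}

The functional of a witness vanishes on the closure of the finite cycles but not on $z$. With Lemma~\ref{lem:indep}, a witness of degree $i$ shows $\bar H_i^{(1)}(\Gamma,\mathbb R)\ne0$ for every $n\ge i+1$ and every admissible complex. Applied to a finite $K(G,1)$, the previous section gives a witness $(X,f,z)$ of degree $2$ for $G$.

\begin{lemma}\label{lem:product}
If $\Gamma_1$ and $\Gamma_2$ have witnesses of degrees $a$ and $b$, then $\Gamma_1\times\Gamma_2$ has a witness of degree $a+b$.
\end{lemma}

\begin{proof}
Let $(X_1,F_1,z_1)$ and $(X_2,F_2,z_2)$ be the witnesses. The complex $X_1\times X_2$ is the universal cover of a finite $K(\Gamma_1\times\Gamma_2,1)$. On product cells of bidegree $(a,b)$ let $F(e\times e')=F_1(e)F_2(e')$, and let $F=0$ on cells of all other bidegrees; $F$ is bounded. Let $e\times e'$ be a product cell of degree $a+b+1$, with $\partial(e\times e')=\partial e\times e'\pm e\times\partial e'$. Then $F(\partial(e\times e'))$ is $F_1(\partial e)F_2(e')=0$ in bidegree $(a+1,b)$, is $\pm F_1(e)F_2(\partial e')=0$ in bidegree $(a,b+1)$, and is $0$ otherwise, because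 no cell of bidegree $(a,b)$ occurs in the boundary. The chain $z_1\otimes z_2$ has norm $\|z_1\|\,\|z_2\|$. It is a cycle, by the same boundary formula and continuity, and $F(z_1\otimes z_2)=F_1(z_1)F_2(z_2)\ne0$.
\end{proof}

So $G^m$ has a witness of degree $2m$ for every $m\ge1$, which settles all even degrees $i\ge2$. Every odd $i\ge3$ has the form $2m+3$ with $m\ge0$, so \emph{it remains to find a group with a witness of degree $3$.}

\section{A witness of degree three}\label{sec:three}

Products cannot help here: there are no witnesses of degree $1$, by Corollary~\ref{cor:low}. Instead we imitate a suspension. Suppose a finite-index subgroup $G_1\subset G$ sits in a group $\Lambda$ in whose complex the cycle $z$ becomes the boundary of a summable $3$-chain $b$. In a complex for the amalgam $\Lambda*_{G_1}\Lambda$, two copies of $b$ on the two sides of an edge space, joined by the cylinder $z\times I$, form a summable $3$-cycle. Its cross-section at the edge space is $z$, which $f$ detects. We take $\Lambda$ to be an arithmetic group of high rank, where low-dimensional cycles have polynomially bounded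 fillings. The loops $[\gamma_k]$, exponentially hard to fill in $X$, become easy to fill there.

The published results we use are these.
\begin{itemize}
\item (Auslander; Swan) Every polycyclic group embeds in some $GL_M(\mathbb Z)$. It then embeds in $SL_N(\mathbb Z)$ for all $N>M$ via $g\mapsto\mathrm{diag}(g,\det g,1,\dots,1)$.
\item (Minkowski; Borel--Serre) The principal congruence subgroup $\Lambda$ of level $3$ in $SL_N(\mathbb Z)$ is torsion-free of finite index and has a finite $K(\Lambda,1)$.
\item (Leuzinger--Young \cite{LY}) For an irreducible nonuniform lattice in a connected center-free semisimple Lie group without compact factors, of real rank $k\ge2$, and for $2\le m<k$, the $m$-dimensional filling volume function satisfies $FV^m(V)\lesssim V^{m/(m-1)}$. That is, integral $(m-1)$-cycles of volume $V$ bound integral $m$-chains of volume polynomially bounded in $V$.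
\item (Whitehead) If $P_0\leftarrow P\to P_1$ are maps of connected aspherical complexes that are injective on fundamental groups, then the double mapping cylinder is aspherical, with fundamental group the amalgam $\pi_1(P_0)*_{\pi_1(P)}\pi_1(P_1)$.
\end{itemize}

\subsection*{The ambient lattice}

Choose $N\ge5$ such that $G$ embeds in $SL_N(\mathbb Z)$, and regard $G$ as a subgroup. Let $\Lambda$ be as above, and let $G_1=G\cap\Lambda$, of finite index in $G$. As $\Lambda$ is torsion-free, it meets the center of $SL_N(\mathbb R)$, which is contained in $\{\pm1\}$, trivially. So it embeds in $SL_N(\mathbb R)$ modulo its center. This is a connected, center-free, noncompact simple Lie group of real rank $N-1\ge4$, in which $\Lambda$ is a nonuniform lattice, irreducible because the Lie group is simple. So \cite{LY} applies with $m=2$ and $m=3$.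

Let $X$ be the universal cover of a finite $K(G,1)$. Then $X/G_1$ is a finite $K(G_1,1)$. Let $Y$ be the universal cover of a finite $K(\Lambda,1)$. By \cite{LY} there is a nondecreasing polynomial $Q$ such that every integral cellular $1$- or $2$-cycle in $Y$ of norm $\leq V$ has an integral filling of norm $\le Q(V)$. The choice of $Y$ is immaterial. Given another model $Y'$, take $\Lambda$-equivariant integral chain maps $\varphi$ from $Y$ to $Y'$ and $\psi$ back, and a homotopy $h$ with $\psi\varphi-1=\partial h+h\partial$, as in the proof of Lemma~\ref{lem:indep}; all are bounded. If $e$ fills $\varphi(c)$ in $Y'$, then $\psi(e)-h(c)$ fills the cycle $c$ in $Y$.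

As $G_1$ acts freely on $X$ and $Y$ is contractible, there is a $G_1$-equivariant cellular map $j:X\to Y$. The chain map $j_\#$ is $\ell_1$-bounded in each degree, because $X$ has finitely many $G_1$-orbits of cells. Let $f$, $\gamma_k$, $d_k$, $D$ and $z$ be as in Sections~\ref{sec:functional}--\ref{sec:cycle} for this $X$.

\begin{lemma}\label{lem:b}
There is $b\in C_3^{(1)}(Y,\mathbb R)$ with $\partial b=j_\#z$.
\end{lemma}

\begin{proof}
The idea is to fill the terms of $z$ one by one, after closing them up with cheap fillings of the loops $j_\#[\gamma_k]$. By \eqref{eq:gamma}, $j_\#[\gamma_k]$ is an integral $1$-cycle of norm $O(1+k)$. Let $E_k$ $(k\ge0)$ be an integral filling of it with $\|E_k\|$ polynomially bounded in $k$. For $k\ge1$,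
\[
j_\#d_k-(E_{k+1}-3E_k+E_{k-1})
\]
is an integral $2$-cycle, by Proposition~\ref{prop:recursion}, of polynomially bounded norm. So it equals $\partial\beta_k$ with $\|\beta_k\|$ polynomially bounded in $k$. Moreover $j_\#D-(E_1-\lambda^{-1}E_0)$ is a finite real $2$-cycle, since $\partial D=[\gamma_1]-\lambda^{-1}[\gamma_0]$. Let $\beta_0$ be any finite filling of it. Then $b=\beta_0+\sum_{k\ge1}\lambda^{-k}\beta_k$ is summable, and
\[
\partial b=j_\#D-(E_1-\lambda^{-1}E_0)+\sum_{k\ge1}\lambda^{-k}j_\#d_k-\sum_{k\ge1}\lambda^{-k}(E_{k+1}-3E_k+E_{k-1}).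
\]
By Lemma~\ref{lem:telescope} with $c_k=E_k$ the last sum equals $-(E_1-\lambda^{-1}E_0)$, since $\lambda^{-K}(E_{K+1}-\lambda^{-1}E_K)\to0$. Hence $\partial b=j_\#D+\sum_{k\ge1}\lambda^{-k}j_\#d_k=j_\#z$.
\end{proof}

\subsection*{The amalgam}

\begin{proposition}\label{prop:three}
The group $\Gamma=\Lambda*_{G_1}\Lambda$ has a finite $K(\Gamma,1)$ and a witness of degree $3$.
\end{proposition}

\begin{proof}
Glue $(X/G_1)\times[0,1]$ at its two ends to two copies of $Y/\Lambda$ along the map $X/G_1\to Y/\Lambda$ induced by $j$, which on fundamental groups is the inclusion $G_1\subset\Lambda$. By Whitehead's theorem the result is a finite $K(\Gamma,1)$. Its universal cover $W$ is a tree of spaces, with vertex spaces copies of $Y$ and edge spaces copies of $X\times[0,1]$. The cells of $W$ are those of the vertex spaces and, in each edge space, the cells $\sigma\times(0,1)$ for cells $\sigma$ of $X$.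

Fix one edge space $X\times[0,1]$ and identify the two adjacent vertex spaces $Y_0,Y_1$ with $Y$ so that both gluing maps are $j$. For a chain $c$ in $Y$ write $(c)_0$, $(c)_1$ for its copies in $Y_0$, $Y_1$, and write $\sigma\times I$ for the cell $\sigma\times(0,1)$ with the product orientation. Then
\begin{equation}\label{eq:cyl}
\partial(\sigma\times I)=\partial\sigma\times I+(-1)^{\dim\sigma}\bigl((j_\#\sigma)_1-(j_\#\sigma)_0\bigr).
\end{equation}

Define $F$ on $3$-cells of $W$ by $F(\sigma\times I)=f(\sigma)$ for $2$-cells $\sigma$ of $X$ in the fixed edge space, and $F=0$ on all other $3$-cells. It is bounded because $f$ is. Let $c$ be a finite $3$-cycle in $W$, and let $c_e\times I$, with $c_e\in C_2(X,\mathbb R)$, be its component on the fixed edge space. Boundaries of cells of vertex spaces lie in vertex spaces, so by \eqref{eq:cyl} the component of $\partial c$ on the cells $\tau\times(0,1)$ of the fixed edge space, $\tau$ a $1$-cell, is $\partial c_e\times I$. Hence $\partial c_e=0$, so $c_e$ is a finite $2$-cycle, and $F(c)=f(c_e)=0$ by Lemma~\ref{lem:f}.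

Let $b$ be as in Lemma~\ref{lem:b} and put
\[
\zeta=z\times I-(b)_1+(b)_0 .
\]
This chain is summable. As $\partial z=0$ and $z$ has even degree, \eqref{eq:cyl} gives
\[
\partial\zeta=(j_\#z)_1-(j_\#z)_0-(\partial b)_1+(\partial b)_0=0 .
\]
Finally $F(\zeta)=f(z)=\sqrt5\ne0$. So $(W,F,\zeta)$ is a witness of degree $3$ for $\Gamma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
For $i\le1$ the statement is Corollary~\ref{cor:low}. Let $i\ge2$. If $i=2m$ is even, let $\Gamma=G^m$; if $i=2m+3$ is odd, let $\Gamma=G^m\times(\Lambda*_{G_1}\Lambda)$, where the first factor is absent for $m=0$. By the witness of degree $2$ for $G$, Proposition~\ref{prop:three} in the odd case, and Lemma~\ref{lem:product}, the group $\Gamma$ has a witness of degree $i$. In particular it has a finite $K(\Gamma,1)$. By Lemma~\ref{lem:indep} its reduced $\ell_1$-homology in degree $i$ is nonzero for every $n\ge i+1$ and every admissible complex.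
\end{proof}

\begin{thebibliography}{9}
\bibitem{LY} Leuzinger and Young, \emph{Filling functions of arithmetic groups}, Ann. of Math. \textbf{193} (2021).
\bibitem{source} \emph{$\ell_1$-Homology of combable groups and 3-manifold groups}, \url{https://mineyev.web.illinois.edu/art/l1h.pdf}.
\end{thebibliography}

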